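\title{Sections of generalized permutohedral line bundles on wonderful compactifications}

\begin{abstract}
Let $L\subseteq K^n$ be a linear subspace contained in no coordinate hyperplane, let $W_L$ be its wonderful compactification, and let $P$ be a lattice generalized permutohedron. We prove that the line bundle $\mathcal{O}(P)$ has no higher cohomology on $W_L$ and that all of its sections extend to the permutohedral toric variety. It follows that the Laurent monomials with exponents in $kP$ span, as functions on $L\cap\mathbb{G}_m^n$, a space whose dimension is the matroid Euler characteristic of $\mathcal{O}(kP)$. This proves a conjecture posed for full-dimensional $P$; the result holds over every field, for every $k\ge 0$, and for $P$ of any dimension. The proof is an induction that realizes $W_L$ as a divisor in a larger wonderful compactification and carries along a companion vanishing theorem for $\mathcal{O}(P)$ twisted by the inverse of the hyperplane bundle.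
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $K$ be a field, $[n]=\{1,\dots,n\}$, and let $L\subseteq K^n$ be a linear subspace of dimension $r$. The coordinates restrict to linear forms $x_1|_L,\dots,x_n|_L$ that span the dual space $L^\vee$, and the matroid $M$ of $L$ records which sets of these forms are linearly independent; its rank is $r$. We assume that $M$ is \emph{loopless}: no $x_i$ vanishes identically on $L$. All schemes are over $K$ and all dimensions are taken over $K$.

Let $T=\mathbb{G}_m^n/\mathbb{G}_m$ be the dense torus of $\mathbb{P}^{n-1}$. The affine cone over $\mathbb{P}L\cap T$ is $L\cap\mathbb{G}_m^n$, with coordinate ring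
\[
S_L=K[x_1^{\pm1},\dots,x_n^{\pm1}]/I_L ,
\]
where $I_L$ is generated by the linear forms that vanish on $L$. The \emph{permutohedral variety} $X_{[n]}$, also written $X_{A_{n-1}}$, is the toric variety with torus $T$ of the normal fan of the permutohedron, and the \emph{wonderful compactification} $W_L$ is the closure of $\mathbb{P}L\cap T$ in $X_{[n]}$.

A \emph{generalized permutohedron} is a deformation of the permutohedron, that is, a polytope $P\subset\mathbb{R}^n$ whose normal fan is refined by the normal fan of the permutohedron; it is a \emph{lattice} generalized permutohedron if its vertices lie in $\mathbb{Z}^n$. Such a $P$ lies in a hyperplane $\sum_i p_i=c$ with $c\in\mathbb{Z}$, so $\dim P\le n-1$, and $P$ is \emph{full-dimensional} if equality holds. It defines a nef $T$-equivariant line bundle $\mathcal{O}(P)$ on $X_{[n]}$, with $k$-th power $\mathcal{O}(kP)$, and the equivariant trivialization on $T$ identifies $H^0(X_{[n]},\mathcal{O}(kP))$ with the span of the monomials $x^m$, $m\in kP\cap\mathbb{Z}^n$, all of degree $kc$. For $k\ge 0$ let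
\[
R^k(P,L)=\operatorname{span}_K\{\text{class of }x^m : m\in kP\cap\mathbb{Z}^n\}\subseteq S_L ;
\]
these spaces are the graded pieces of the ring $R(P,L)=\bigoplus_{k\ge0}R^k(P,L)\,t^k\subseteq S_L[t]$.

Finally, let $K(M)$ be the $K$-ring of the matroid $M$ in the sense of Larson, Li, Payne and Proudfoot: the Grothendieck ring of vector bundles on the toric variety of the Bergman fan of $M$, a subfan of the fan of $X_{[n]}$. It carries the matroid Euler characteristic $\chi(M,\cdot)\colon K(M)\to\mathbb{Z}$. We use only one property of it: if $M$ is the matroid of $L$, then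
\begin{equation}\label{eq:chi}
\chi(M,\xi)=\chi(W_L,\xi|_{W_L})\qquad(\xi\in K(M)).
\end{equation}
We write $\mathcal{O}(kP)$ also for the restriction of this line bundle to $W_L$ and for its class in $K(M)$. The problem list \cite{problems} contains the conjecture that for every full-dimensional lattice generalized permutohedron $P$ and every $k\ge0$,
\begin{equation}\label{eq:conj}
\dim R^k(P,L)=\chi(W_L,\mathcal{O}(kP))=\chi(M,\mathcal{O}(kP)).
\end{equation}

\subsection{Why one expects the formula}

The number $\dim R^k(P,L)$ counts the lattice points of $kP$ minus the independent linear relations that the equations of $L$ impose on the corresponding monomials. Let $\Delta$ be the standard simplex, the convex hull of the unit vectors $\mathbf{e}_1,\dots,\mathbf{e}_n$, and let $\nabla$ be the convex hull of $-\mathbf{e}_1,\dots,-\mathbf{e}_n$; both are full-dimensional generalized permutohedra.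

\begin{example}\label{ex:first}
(a) If $L=K^n$, there are no relations and $\dim R^k(P,L)=|kP\cap\mathbb{Z}^n|$.

(b) If $P=\Delta$, then $R^k(P,L)$ is the image of the polynomials of degree $k$. The domain $K[x]/(I_L\cap K[x])=\operatorname{Sym}L^\vee$ embeds in its localization $S_L$, so $\dim R^k(\Delta,L)=\binom{k+r-1}{r-1}$.

(c) Let $n=3$, $L=\{x_3=x_1+x_2\}$ and $P=\nabla$. Then $R^k(P,L)$ is spanned by the products of $k$ of the reciprocals $1/x_1,1/x_2,1/x_3$. Multiplication by $x_1x_2x_3$ turns the reciprocals into $x_1x_2+x_2^2$, $x_1^2+x_1x_2$, $x_1x_2$, a basis of the quadratic forms in $x_1,x_2$. Products of $k$ quadratic forms span the forms of degree $2k$, so $\dim R^k(\nabla,L)=2k+1$. In Section~\ref{sec:example} we see that $W_L\cong\mathbb{P}^1$ and that $\mathcal{O}(\nabla)$ has degree $2$ on it, in agreement with \eqref{eq:conj}.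
\end{example}

In general, $R^k(P,L)$ is the space of those sections of $\mathcal{O}(kP)$ on $W_L$ that extend to $X_{[n]}$. So \eqref{eq:conj} holds as soon as all sections extend and the higher cohomology on $W_L$ vanishes. If $\mathcal{O}(P)$ is ample on $X_{[n]}$, Serre vanishing gives both facts for $k\gg0$. The conjecture asks for every $k$ and for bundles that are only nef. What it gains is that the Hilbert function of $R(P,L)$, which could a priori depend on the coefficients of the equations of $L$, is determined by $M$ and $P$, and that it agrees for all $k\ge0$ with the polynomial $k\mapsto\chi(W_L,\mathcal{O}(P)^{\otimes k})$.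

\subsection{Results}

\begin{theorem}\label{thm:conj}
Let $K$ be any field, $L\subseteq K^n$ a linear subspace with loopless matroid $M$, and $P$ any lattice generalized permutohedron. Then \eqref{eq:conj} holds for all $k\ge0$. In particular the conjecture is true, and the hypothesis $\dim P=n-1$ is not needed.
\end{theorem}

Put $\mathcal{O}(P-\Delta)=\mathcal{O}(P)\otimes\mathcal{O}(\Delta)^{-1}$. This is a formal difference; it is not the line bundle of the Minkowski sum $P+\nabla$, and it need not be nef.

\begin{theorem}\label{thm:main}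
Let $K$ be any field, $n\ge1$, $L\subseteq K^n$ a linear subspace with loopless matroid $M$, and $P$ any lattice generalized permutohedron. Then:
\begin{enumerate}
\item[(A)] $H^i(W_L,\mathcal{O}(P))=0$ for $i>0$, and $H^0(X_{[n]},\mathcal{O}(P))\to H^0(W_L,\mathcal{O}(P))$ is surjective;
\item[(B)] $H^i(W_L,\mathcal{O}(P-\Delta))=0$ for $i>0$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
On $T$ the sections of $\mathcal{O}(kP)$ are the Laurent polynomials of degree $kc$, so on $\mathbb{P}L\cap T$ they form the graded piece $(S_L)_{kc}$. The scheme $W_L$ is integral and $\mathbb{P}L\cap T$ is dense and open in it, so the second map in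
\[
H^0(X_{[n]},\mathcal{O}(kP))\to H^0(W_L,\mathcal{O}(kP))\to(S_L)_{kc}
\]
is injective. The composite sends $x^m$ to its class, so its image is $R^k(P,L)$. Hence $R^k(P,L)$ is isomorphic to the image of the first map. The polytope $kP$ is a lattice generalized permutohedron (a point if $k=0$), and part (A) for $kP$ gives
\[
\dim R^k(P,L)=\dim H^0(W_L,\mathcal{O}(kP))=\chi(W_L,\mathcal{O}(kP)).
\]
The second equality in \eqref{eq:conj} is \eqref{eq:chi}.
\end{proof}

Theorem~\ref{thm:main} is proved by induction on the pair $(n,n-r)$. Section~\ref{sec:bundles} encodes the line bundles by set functions, and Section~\ref{sec:example} carries out the inductive step for a line in the plane, where one sees why (B) has to accompany (A). The case $r=n$ is toric and is settled by convex geometry in Section~\ref{sec:toric}. For $r<n$ we drop one equation of $L$ to obtain a subspace $\widetilde{L}\supset L$ of dimension $r+1$. Using the local coordinates of Section~\ref{sec:local}, we show in Section~\ref{sec:divisor} that $W_L$ is a divisor in $W_{\widetilde{L}}$ that is linearly equivalent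 to an explicit reduced boundary divisor. Section~\ref{sec:induction} removes the components of that divisor one at a time; each is a product of two smaller wonderful compactifications.

\section{Line bundles on the permutohedral variety}\label{sec:bundles}

\subsection{The fan and its boundary divisors}

For $p,u\in\mathbb{R}^n$ and $S\subseteq[n]$ put $\langle p,u\rangle=\sum_ip_iu_i$, $p(S)=\sum_{i\in S}p_i$, $\mathbf{e}_S=\sum_{i\in S}\mathbf{e}_i$ and $\mathbf{1}=\mathbf{e}_{[n]}$. A subset $S$ is \emph{nontrivial} if $\emptyset\ne S\ne[n]$. The fan of $X_{[n]}$ lives in $N_{\mathbb{R}}=\mathbb{R}^n/\mathbb{R}\mathbf{1}$. Its cones are generated by the classes of $\mathbf{e}_{S_1},\dots,\mathbf{e}_{S_k}$ for chains $S_1\subsetneq\dots\subsetneq S_k$ of nontrivial subsets, and we identify a cone with its chain. A maximal chain has the form $S_i=\{a_1,\dots,a_i\}$ for an ordering $a_1,\dots,a_n$ of $[n]$, and the preimage of its cone in $\mathbb{R}^n$ is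
\[
\Big\{\sum_{i=1}^n\lambda_i\mathbf{e}_{S_i}:\lambda_1,\dots,\lambda_{n-1}\ge0\Big\}=\{u:u_{a_1}\ge\dots\ge u_{a_n}\},\qquad S_n=[n].
\]
A function on $\mathbb{R}^n$ is \emph{linear on cones} if it is linear on each of these sets. The vectors $\mathbf{e}_{S_1},\dots,\mathbf{e}_{S_n}$ form a basis of $\mathbb{Z}^n$. Hence $X_{[n]}$ is smooth and complete, and integer values prescribed on a chain and on $[n]$ are attained by $S\mapsto m(S)$ for some $m\in\mathbb{Z}^n$. Every definition and statement below makes sense for a finite nonempty ground set $A$ in place of $[n]$; we write $X_A$ for the variety, which is a point if $|A|=1$ and $\mathbb{P}^1$ if $|A|=2$.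

We recall the toric dictionary. The characters of $T$ are the monomials $x^m$ with $m([n])=0$. The cone $\sigma$ has an affine chart $U_\sigma\supseteq T$, whose coordinate ring is spanned by the characters $x^m$ with $m(S)\ge0$ for all $S$ in the chain, and $U_\sigma\cap U_\tau=U_{\sigma\cap\tau}$. The variety is the disjoint union of orbits $O_\sigma$, and $O_\sigma\subseteq U_\tau$ exactly when $\sigma$ is a subchain of $\tau$. Each nontrivial $S$ has a prime divisor $D_S$, the union of the orbits of the chains that contain $S$, and a character $x^m$ vanishes to order $m(S)$ along $D_S$. Thus $D_S\cap D_{S'}\ne\emptyset$ if and only if $S$ and $S'$ are comparable.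

The divisor $D_S$ is the toric variety of the fan obtained by projecting the cones that contain $\mathbf{e}_S$ to
\[
\mathbb{Z}^n/\langle\mathbf{1},\mathbf{e}_S\rangle=\mathbb{Z}^S/\mathbf{e}_S\oplus\mathbb{Z}^{[n]\setminus S}/\mathbf{e}_{[n]\setminus S}.
\]
Here $\mathbf{e}_{S'}\mapsto(\mathbf{e}_{S'},0)$ for $S'\subsetneq S$ and $\mathbf{e}_{S'}\mapsto(0,\mathbf{e}_{S'\setminus S})$ for $S'\supsetneq S$, and a chain through $S$ is a pair of chains in $S$ and in $[n]\setminus S$. Hence $D_S\cong X_S\times X_{[n]\setminus S}$. A maximal chart is an affine space in which the boundary divisors are the coordinate hyperplanes, so the scheme $D_{S'}\cap D_S$ is reduced for $S'\ne S$, and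
\begin{equation}\label{eq:intersect}
D_{S'}\cap D_S=
\begin{cases}
D_{S'}\times X_{[n]\setminus S}&\text{if }S'\subsetneq S,\\
X_S\times D_{S'\setminus S}&\text{if }S'\supsetneq S,\\
\emptyset&\text{if }S,S'\text{ are incomparable.}
\end{cases}
\end{equation}

\subsection{The sheaves $\mathcal{L}_g$}

The induction uses line bundles that do not come from polytopes, so we attach a line bundle to every \emph{set function}, by which we mean a map $g\colon2^{[n]}\to\mathbb{Z}$ with $g(\emptyset)=0$. Let $f$ be a rational function in $x_1,\dots,x_n$ that is homogeneous of degree $d$. For $v\in\mathbb{Z}^n$ with $v([n])=d$, the quotient $x^{-v}f$ is a rational function on $X_{[n]}$, and we put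
\[
\operatorname{ord}_S(f)=v(S)+\operatorname{ord}_{D_S}(x^{-v}f).
\]
This does not depend on $v$, because $x^{v-v'}$ has order $v(S)-v'(S)$ along $D_S$. Let $\mathcal{L}_g$ be the sheaf whose sections on an open set $U$ are the $f$ of degree $g([n])$ such that $x^{-v}f$ is regular on $U\cap T$ and $\operatorname{ord}_S(f)\ge g(S)$ whenever $D_S$ meets $U$. For any $v$ with $v([n])=g([n])$, multiplication by $x^{-v}$ is an isomorphism
\begin{equation}\label{eq:trivialize}
\mathcal{L}_g\cong\mathcal{O}_{X_{[n]}}\Big(\sum_{S\text{ nontrivial}}\big(v(S)-g(S)\big)D_S\Big).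
\end{equation}
In particular $\mathcal{L}_g$ is invertible, and on $U_\sigma$ it is generated by any monomial $x^m$ with $m([n])=g([n])$ and $m(S)=g(S)$ for all $S$ in the chain $\sigma$. Multiplying generators gives $\mathcal{L}_g\otimes\mathcal{L}_{g'}\cong\mathcal{L}_{g+g'}$. On $X_{\{1,2\}}=\mathbb{P}^1$, formula \eqref{eq:trivialize} shows that
\begin{equation}\label{eq:degree}
\deg\mathcal{L}_g=g(\{1,2\})-g(\{1\})-g(\{2\}).
\end{equation}

Three operations on set functions will occur. Let $g^-$ agree with $g$ except that $g^-([n])=g([n])-1$. For a nontrivial $S$ define set functions on the ground sets $S$ and $[n]\setminus S$ by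
\[
(g|S)(A)=g(A)\quad(A\subseteq S),\qquad(g/S)(B)=g(S\cup B)-g(S)\quad(B\subseteq[n]\setminus S).
\]
From the definitions, $g^-|S=g|S$ and $g^-/S=(g/S)^-$.

\begin{lemma}\label{lem:ops}
Let $g$ be a set function on $[n]$.
\begin{enumerate}
\item[(a)] For every $e\in[n]$, $\ \mathcal{L}_{g^-}\cong\mathcal{L}_g\big(-\sum_{e\in S\subsetneq[n]}D_S\big)$.
\item[(b)] For every nontrivial $S$, on $D_S=X_S\times X_{[n]\setminus S}$,
\[
\mathcal{L}_g|_{D_S}\cong\mathcal{L}_{g|S}\boxtimes\mathcal{L}_{g/S},\qquad\mathcal{L}_{g^-}|_{D_S}\cong\mathcal{L}_{g|S}\boxtimes\mathcal{L}_{(g/S)^-}.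
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiplication by $x_e$ raises the degree from $g([n])-1$ to $g([n])$, raises $\operatorname{ord}_S$ by $1$ if $e\in S$, and leaves it unchanged otherwise.

(b) Choose $v\in\mathbb{Z}^n$ with $v(S)=g(S)$ and $v([n])=g([n])$. Then $D_S$ has coefficient $0$ in \eqref{eq:trivialize}, and we restrict the divisor to $D_S$ by \eqref{eq:intersect}. For $S'\subsetneq S$ the coefficient of $D_{S'}\times X_{[n]\setminus S}$ is $v(S')-(g|S)(S')$. For $S\subsetneq S'\ne[n]$ the coefficient of $X_S\times D_{S'\setminus S}$ is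
\[
v(S')-g(S')=v(S'\setminus S)+g(S)-g(S')=v(S'\setminus S)-(g/S)(S'\setminus S).
\]
Since $v(S)=(g|S)(S)$ and $v([n]\setminus S)=(g/S)([n]\setminus S)$, the two groups of terms are the divisors \eqref{eq:trivialize} of $\mathcal{L}_{g|S}$ and $\mathcal{L}_{g/S}$ for the restrictions of $v$ to $S$ and to $[n]\setminus S$. The second formula is the first one for $g^-$.
\end{proof}

\subsection{Supermodular functions}

A set function $g$ is \emph{supermodular} if $g(S)+g(S')\le g(S\cap S')+g(S\cup S')$ for all $S,S'$. If $g$ is supermodular, then so are $g|S$ and $g/S$: for $g/S$, apply the inequality to $S\cup B$ and $S\cup B'$ and subtract $2g(S)$. So is $S\mapsto g(S)-m(S)$ for $m\in\mathbb{Z}^n$, since $m(S)+m(S')=m(S\cap S')+m(S\cup S')$. For any set function $g$ let $\psi_g\colon\mathbb{R}^n\to\mathbb{R}$ be the function that is linear on cones with $\psi_g(\mathbf{e}_S)=g(S)$ for all $S$, and let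
\[
P_g=\{p\in\mathbb{R}^n:p([n])=g([n]),\ p(S)\ge g(S)\text{ for all }S\}.
\]
This set is compact, since $p_i\ge g(\{i\})$ and $p([n])$ is fixed. For a polytope $P$ let $h_P(u)=\min_{p\in P}\langle p,u\rangle$. As a minimum of linear functions, $h_P$ is concave and positively homogeneous. It determines $P$, and $P$ is a generalized permutohedron exactly when $h_P$ is linear on cones.

\begin{proposition}\label{prop:supermodular}
\begin{enumerate}
\item[(a)] If $g$ is a supermodular set function, then $P_g$ is a nonempty lattice generalized permutohedron and $h_{P_g}=\psi_g$. In particular $\psi_g$ is concave.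
\item[(b)] If $P$ is a lattice generalized permutohedron, then $g(S)=h_P(\mathbf{e}_S)$ is a supermodular set function, $P=P_g$, $\mathcal{O}(P)=\mathcal{L}_g$ and $\mathcal{O}(P-\Delta)\cong\mathcal{L}_{g^-}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Fix an ordering $a_1,\dots,a_n$, put $S_i=\{a_1,\dots,a_i\}$, and define $m\in\mathbb{Z}^n$ by $m(S_i)=g(S_i)$ for all $i$. We show $m(A)\ge g(A)$ by induction on $|A|$. Let $A\ne\emptyset$ and let $i$ be maximal with $a_i\in A$. Then $A\cup S_{i-1}=S_i$ and $A\cap S_{i-1}=A\setminus a_i$, so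
\[
g(A)\le g(A\setminus a_i)+g(S_i)-g(S_{i-1})\le m(A\setminus a_i)+m_{a_i}=m(A).
\]
Thus $m\in P_g$. If $u=\sum_i\lambda_i\mathbf{e}_{S_i}$ with $\lambda_i\ge0$ for $i<n$, then every $p\in P_g$ satisfies $\langle p,u\rangle=\sum_i\lambda_ip(S_i)\ge\sum_i\lambda_ig(S_i)=\langle m,u\rangle$. So $h_{P_g}(u)=\langle m,u\rangle=\psi_g(u)$ on the cone of the ordering, and $h_{P_g}=\psi_g$ is linear on cones. A vertex of $P_g$ is the unique minimizer of some $u$; this $u$ lies in the cone of some ordering, so the vertex is the lattice point $m$ of that ordering.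

(b) The values $g(S)$ are integers because the vertices are lattice points. A concave, positively homogeneous function is superadditive, and $\mathbf{e}_{S\cap S'}$, $\mathbf{e}_{S\cup S'}$ lie in a common cone, so
\[
g(S)+g(S')\le h_P(\mathbf{e}_S+\mathbf{e}_{S'})=h_P(\mathbf{e}_{S\cap S'}+\mathbf{e}_{S\cup S'})=g(S\cap S')+g(S\cup S').
\]
The functions $h_P$ and $\psi_g$ are linear on cones and agree at all $\mathbf{e}_S$, so $h_P=\psi_g=h_{P_g}$ by (a), and $P=P_g$. On the chart of a maximal cone, $\mathcal{O}(P)$ is by definition generated by $x^m$, where $m$ is the vertex of $P$ at which all $u$ in the cone attain their minimum. This $m$ satisfies $m(S)=g(S)$ on the chain and on $[n]$, so $x^m$ also generates $\mathcal{L}_g$. The set function $\delta$ of $\Delta$ is $1$ on $[n]$ and $0$ on all other subsets, so $g^-=g-\delta$ and $\mathcal{L}_{g^-}\cong\mathcal{L}_g\otimes\mathcal{L}_\delta^{-1}$.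
\end{proof}

By Proposition~\ref{prop:supermodular}, Theorem~\ref{thm:main} says that for every $L$ with loopless matroid the following two statements hold, each for all supermodular set functions $g$:
\begin{enumerate}
\item[$(\mathrm{A}_L)$] $H^i(W_L,\mathcal{L}_g)=0$ for $i>0$, and $H^0(X_{[n]},\mathcal{L}_g)\to H^0(W_L,\mathcal{L}_g)$ is surjective;
\item[$(\mathrm{B}_L)$] $H^i(W_L,\mathcal{L}_{g^-})=0$ for $i>0$.
\end{enumerate}

\begin{example}\label{ex:P1}
Let $n=2$ and $L=K^2$, so $W_L=\mathbb{P}^1$. By \eqref{eq:degree}, $g$ is supermodular if and only if $\deg\mathcal{L}_g\ge0$; then $\deg\mathcal{L}_{g^-}\ge-1$, and both statements hold. There is no room to spare. For $g=0$ a second twist gives $\mathcal{L}_{g^{--}}=\mathcal{O}(-2)$, which has $H^1\ne0$, so vanishing fails for $\mathcal{O}(P)\otimes\mathcal{O}(\Delta)^{-2}$, and $(\mathrm{B}_L)$ fails for a set function with $\deg\mathcal{L}_g=-1$. If $L$ is a line in $K^2$, then $W_L$ is a point, and for $g=0$ the map $0=H^0(\mathbb{P}^1,\mathcal{O}(-1))\to H^0(W_L,\mathcal{L}_{g^-})=K$ shows that $(\mathrm{B}_L)$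 cannot include surjectivity.
\end{example}

\begin{remark}\label{rem:fulldim}
Full-dimensionality is not inherited by $g|S$: for $P=\Delta$ one has $\delta|S=0$, whose polytope is a point. An induction that restricts to boundary divisors therefore has to allow all lattice generalized permutohedra.
\end{remark}

\section{The method for a line in the plane}\label{sec:example}

Let $n=3$, $X=X_{[3]}$, and write $13$ for $\{1,3\}$. The rays $\mathbf{e}_1,\mathbf{e}_2,\mathbf{e}_3$ define the fan of $\mathbb{P}^2$, and adding $\mathbf{e}_i+\mathbf{e}_j$ blows up the point $x_i=x_j=0$. So $\pi\colon X\to\mathbb{P}^2$ is the blowup of the three coordinate points, $D_{ij}$ is the exceptional curve over $x_i=x_j=0$, and $D_i$ is the strict transform of the line $x_i=0$. The six curves form a hexagon $D_1,D_{12},D_2,D_{23},D_3,D_{13}$, neighbors meeting transversally in one point. The total transform of the line $x_3=0$ is $D_3+D_{13}+D_{23}$, the divisor of Lemma~\ref{lem:ops}(a) for $e=3$.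

Let $L=\{x_3=a_1x_1+a_2x_2\}$ with $(a_1,a_2)\ne(0,0)$. Then $W=W_L\cong\mathbb{P}^1$ is the strict transform of the line $\mathbb{P}L$. Let $g$ be supermodular, and assume the toric case $(\mathrm{A}_{K^3})$, $(\mathrm{B}_{K^3})$ of Section~\ref{sec:toric}. By the sequence
\[
0\to\mathcal{L}_g(-W)\to\mathcal{L}_g\to\mathcal{L}_g|_W\to0,
\]
statement $(\mathrm{A}_L)$ follows once $\mathcal{L}_g(-W)$ has no higher cohomology on $X$.

\emph{A general line: $a_1a_2\ne0$.} The line avoids the coordinate points, so $W$ meets each $D_i$ transversally in one point and misses each $D_{ij}$. By \eqref{eq:trivialize}, $\deg\mathcal{L}_g|_W=g(123)-g(1)-g(2)-g(3)$. For $P=\nabla$ we have $g(S)=-1$ for all $S\ne\emptyset$, and the degree is $2$, as announced in Example~\ref{ex:first}(c). Moreover $W\sim D_3+D_{13}+D_{23}$, so $\mathcal{L}_g(-W)\cong\mathcal{L}_{g^-}$, and the required vanishing is exactly $(\mathrm{B}_{K^3})$. This is why (B) enters.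

\emph{A special line: $a_2=0$.} The line $x_3=a_1x_1$ passes through the point $x_1=x_3=0$ and through no other coordinate point, so $W\sim(D_3+D_{13}+D_{23})-D_{13}=D_3+D_{23}$. Now $\mathcal{L}_g(-W)$ is larger than $\mathcal{L}_{g^-}$:
\[
0\to\mathcal{L}_{g^-}\to\mathcal{L}_g(-D_3-D_{23})\to\mathcal{Q}\to0,\qquad\mathcal{Q}=\mathcal{L}_g(-D_3-D_{23})|_{D_{13}}.
\]
The curve $D_{13}\cong X_{13}$ meets $D_3$ once and misses $D_{23}$. By Lemma~\ref{lem:ops}(b) and \eqref{eq:degree},
\[
\deg\mathcal{Q}=g(13)-g(1)-g(3)-1\ge-1 .
\]
So $\mathcal{Q}=\mathcal{L}_{(g|13)^-}$ has $H^1=0$, which is statement (B) on the smaller ground set $13$, and the vanishing passes from $\mathcal{L}_{g^-}$ to $\mathcal{L}_g(-W)$.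

\emph{Statement (B) and the order of removal.} Return to the general line. To derive $(\mathrm{B}_L)$ in the same way we need only $H^2(X,\mathcal{L}_{g^-}(-W))=0$, which is fortunate, since $\mathcal{L}_{g^-}(-W)\cong\mathcal{L}_{g^{--}}$ is a double twist, of the kind that Example~\ref{ex:P1} warns against. Start from $\mathcal{L}_{g^-}$ and subtract $D_3$, $D_{13}$, $D_{23}$ in this order. The successive quotients are line bundles on these three curves, of degrees
\[
g(123)+g(3)-g(13)-g(23)-1,\quad g(13)-g(1)-g(3)-1,\quad g(23)-g(2)-g(3)-1 .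
\]
The first is the degree of $\mathcal{L}_{(g/3)^-}$ on $X_{12}$; in the other two the $-1$ comes from the point of intersection with $D_3$. All three are at least $-1$, so the quotients have $H^1=0$ and the vanishing of $H^2$ survives each step. If we subtracted $D_{13}$ before $D_3$, the quotient on $D_3$ would have degree one less, namely $-2$ for $g=0$. Small sets have to be removed first.

The general proof has the same shape. Since $W_L$ is a divisor in $X_{[n]}$ only when $r=n-1$, the role of $X$ passes to a wonderful compactification of dimension one more than $W_L$.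

\section{The toric case}\label{sec:toric}

Let $L=K^n$, so $W_L=X_{[n]}=:X$. The cohomology of $\mathcal{L}_g$ splits into weight spaces, each computed by the topology of a subset of $N_{\mathbb{R}}$. For a set function $g$ and $m\in\mathbb{Z}^n$ with $m([n])=g([n])$, the function $\psi_g(u)-\langle m,u\rangle$ is unchanged when a multiple of $\mathbf{1}$ is added to $u$, so we may define the open set
\[
V_{g,m}=\{u\in N_{\mathbb{R}}:\langle m,u\rangle<\psi_g(u)\}.
\]
A set is \emph{star-shaped} if it contains a point $u_0$ together with all segments from $u_0$ to its points.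

We recall two facts about the cohomology of the constant sheaf $K$ on a subset $Y$ of a Euclidean space. It is homotopy invariant, so a star-shaped $Y$, in particular a nonempty convex $Y$, has $H^0=K$ and $H^i=0$ for $i>0$. And by Leray's theorem for closed covers, if $Y=A_1\cup\dots\cup A_s$ with all $A_j$ closed in $Y$ and all intersections $A_I=\bigcap_{j\in I}A_j$ without higher cohomology, then the \v{C}ech complex $\bigoplus_{|I|=i+1}H^0(A_I;K)$ computes $H^\bullet(Y;K)$. The reason is that the sheaves $\bigoplus_{|I|=i+1}\iota_*K_{A_I}$ form a resolution of $K_Y$, whose stalk at $y$ is the cochain complex of the simplex on $\{j:y\in A_j\}$, and $H^\bullet(Y,\iota_*K_{A_I})=H^\bullet(A_I;K)$ because the inclusion $\iota$ is closed.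

\begin{lemma}\label{lem:cech}
Let $g$ be any set function. If $V_{g,m}$ is empty or star-shaped for every $m\in\mathbb{Z}^n$ with $m([n])=g([n])$, then $H^i(X,\mathcal{L}_g)=0$ for $i>0$.
\end{lemma}

\begin{proof}
Let $\sigma_1,\dots,\sigma_s$ be the maximal cones and $\sigma_I=\bigcap_{j\in I}\sigma_j$. The \v{C}ech complex of the affine cover $U_{\sigma_1},\dots,U_{\sigma_s}$ has terms $\bigoplus_{|I|=i+1}H^0(U_{\sigma_I},\mathcal{L}_g)$ and computes $H^\bullet(X,\mathcal{L}_g)$. The space $H^0(U_\sigma,\mathcal{L}_g)$ has as a basis the monomials $x^m$ with $m([n])=g([n])$ and $m(S)\ge g(S)$ for all $S$ in the chain $\sigma$. So the complex is the direct sum of subcomplexes $C_m^\bullet$, one for each $m$. Fix $m$ and write $V=V_{g,m}$. Since $\psi_g-\langle m,\cdot\rangle$ is linear on $\sigma$, the monomial $x^m$ is a section over $U_\sigma$ if and only if $\sigma\cap V=\emptyset$, and otherwise $\sigma\cap V$ is a nonempty convex set. Therefore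
\[
0\to C_m^\bullet\to\bigoplus_IH^0(\sigma_I;K)\to\bigoplus_IH^0(\sigma_I\cap V;K)\to0
\]
is an exact sequence of complexes: the middle term has one copy of $K$ for every $I$, and the right term has one for every $I$ with $\sigma_I\cap V\ne\emptyset$. By Leray's theorem for the closed covers $\{\sigma_j\}$ of $N_{\mathbb{R}}$ and $\{\sigma_j\cap V\}$ of $V$, these two complexes compute $H^\bullet(N_{\mathbb{R}};K)$ and $H^\bullet(V;K)$. The long exact sequence shows that $H^1(C_m^\bullet)$ is the cokernel of $K=H^0(N_{\mathbb{R}};K)\to H^0(V;K)$ and that $H^i(C_m^\bullet)\cong H^{i-1}(V;K)$ for $i\ge2$. All of these vanish if $V$ is empty or star-shaped.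
\end{proof}

For $\mathcal{L}_g$ with $g$ supermodular the sets $V_{g,m}$ are convex. For $\mathcal{L}_{g^-}$ the relevant function is a difference of two concave functions, and convexity cannot be read off. We shall see that the set is then a union of convex sets, and that the next lemma provides a point common to all of them. For $\emptyset\ne J\subseteq[n]$ let $\Delta_J$ be the convex hull of the $\mathbf{e}_i$, $i\in J$.

\begin{lemma}\label{lem:face}
Let $g$ be a supermodular set function with $g([n])=1$, and let $J\ne\emptyset$ be a set such that $\mathbf{e}_i\notin P_g$ for all $i\in J$. Then $P_g\cap\Delta_J=\emptyset$.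
\end{lemma}

\begin{proof}
Suppose $p\in P_g\cap\Delta_J$. Then $g(S)\le p(S)\le1$ for all $S$. Let $i\in J$. Since $\mathbf{e}_i([n])=1=g([n])$ and $\mathbf{e}_i\notin P_g$, there is a set $S_i$ with $g(S_i)>\mathbf{e}_i(S_i)\in\{0,1\}$. As $g(S_i)$ is an integer and at most $1$, we get $g(S_i)=1$ and $i\notin S_i$. If $g(S)=g(S')=1$, then $g(S\cap S')+g(S\cup S')\ge2$ with both terms at most $1$, so $g(S\cap S')=1$. Hence $S=\bigcap_{i\in J}S_i$ has $g(S)=1$. But $S\cap J=\emptyset$, so $p(S)=0<g(S)$, contradicting $p\in P_g$.
\end{proof}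

\begin{remark}
Both hypotheses on the polytope matter. The point $(\frac12,\frac12)$ is a generalized permutohedron, not a lattice one, that lies on $\Delta_{\{1,2\}}$ and misses its vertices. The lattice segment from $\mathbf{e}_3$ to $\mathbf{e}_1+\mathbf{e}_2-\mathbf{e}_3$ has midpoint $\frac12(\mathbf{e}_1+\mathbf{e}_2)$ and misses $\mathbf{e}_1,\mathbf{e}_2$; it is not a generalized permutohedron, because its function $h_P$ bends along $u_1+u_2=2u_3$, inside the cone $u_1\ge u_3\ge u_2$.
\end{remark}

\begin{proposition}\label{prop:toric}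
Statements $(\mathrm{A}_L)$ and $(\mathrm{B}_L)$ hold for $L=K^n$.
\end{proposition}

\begin{proof}
Let $g$ be supermodular. By Proposition~\ref{prop:supermodular}(a), $\psi_g-\langle m,\cdot\rangle$ is concave, so the set $V_{g,m}$ where it is positive is empty or convex. Lemma~\ref{lem:cech} gives the vanishing in $(\mathrm{A}_L)$, and the restriction map is the identity.

For $(\mathrm{B}_L)$ we have $\psi_{g^-}(u)=\psi_g(u)-\min_iu_i$: both sides are linear on cones and agree at all $\mathbf{e}_S$. Fix $m$ with $m([n])=g([n])-1$. Replacing $g$ by the supermodular function $g-m$ and $m$ by $0$ does not change the set $V=V_{g^-,m}$, so we may assume $m=0$ and $g([n])=1$. Put $P=P_g$. Since $\psi_g=h_P$,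
\[
V=\{u:h_P(u)>\min_iu_i\}=\bigcup_{i=1}^nV_i,\qquad V_i=\{u:\langle p-\mathbf{e}_i,u\rangle>0\text{ for all }p\in P\},
\]
and each $V_i$ is an intersection of half-spaces, hence convex. Let $J=\{i:V_i\ne\emptyset\}$ and assume $J\ne\emptyset$, since otherwise $V=\emptyset$. For $i\in J$ we have $\mathbf{e}_i\notin P$, because $p=\mathbf{e}_i$ would violate the strict inequality. By Lemma~\ref{lem:face}, the compact convex set $C=\{p-a:p\in P,\ a\in\Delta_J\}$ does not contain $0$. By strict separation there is $u_0\in\mathbb{R}^n$ that pairs positively with every element of $C$, in particular with all $p-\mathbf{e}_i$ for $p\in P$, $i\in J$. So $u_0\in\bigcap_{i\in J}V_i$, and $V$ is a union of convex sets that contain $u_0$, hence star-shaped. Lemma~\ref{lem:cech} applies to $g^-$.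
\end{proof}

This is the only place where supermodularity is used directly; in the rest of the proof it is merely passed on to $g|S$ and $g/S$.

\section{Local structure of the wonderful compactification}\label{sec:local}

\subsection{Flats}

Let $L\subseteq K^n$ have dimension $r$ and matroid $M$. For $S\subseteq[n]$ let $\Lambda_S\subseteq L^\vee$ be the span of the $x_i|_L$, $i\in S$. The \emph{rank} of $S$ is $\dim\Lambda_S$, its \emph{closure} is $\operatorname{cl}_M(S)=\{j:x_j|_L\in\Lambda_S\}$, and $S$ is a \emph{flat} if $\operatorname{cl}_M(S)=S$. The matroid is loopless if and only if $\emptyset$ is a flat. An element $e$ is a \emph{coloop} if $e\notin\operatorname{cl}_M([n]\setminus e)$. If $F\subsetneq F'$ are flats and $j\in F'\setminus F$, then $\operatorname{cl}_M(F\cup j)\subseteq F'$ is a flat of rank one more than $F$. Hence, for loopless $M$, every chain of nontrivial flats extends to a \emph{complete flag} $\emptyset=F_0\subsetneq F_1\subsetneq\dots\subsetneq F_r=[n]$, in which $F_i$ has rank $i$. The Bergman fan of $M$ consists of the cones of chains of nontrivial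 flats.

For a nontrivial flat $F$ let $L|F\subseteq K^F$ be the image of $L$ under the coordinate projection, and let $L/F=L\cap\{x_i=0\text{ for }i\in F\}\subseteq K^{[n]\setminus F}$; call their matroids $M|F$ and $M/F$. Since $(L|F)^\vee=\Lambda_F$ and $(L/F)^\vee=L^\vee/\Lambda_F$, the closure of $A\subseteq F$ in $M|F$ is $\operatorname{cl}_M(A)$, and the closure of $B\subseteq[n]\setminus F$ in $M/F$ is $\operatorname{cl}_M(F\cup B)\setminus F$. So the flats of $M|F$ are the flats of $M$ contained in $F$, the flats of $M/F$ are the sets $F'\setminus F$ for flats $F'\supseteq F$, and both matroids are loopless if $M$ is.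

From now on $M$ is loopless. Then $\prod_ix_i|_L\ne0$ in $\operatorname{Sym}L^\vee$, so $\mathbb{P}L\cap T$ is a nonempty open subscheme of $\mathbb{P}L$, hence integral. (It may have no $K$-points, as for $K=\mathbb{F}_2$ and $x_3=x_1+x_2$; this plays no role. If $M$ had a loop, it would be empty and $S_L$ would be $0$.) We shall twice use the following criterion. Let $U\supseteq T$ be open in $X_{[n]}$.
\begin{equation}\label{eq:criterion}
\text{If }Z\subseteq U\text{ is closed and integral and }Z\cap T=\mathbb{P}L\cap T,\text{ then }Z=W_L\cap U.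
\end{equation}
Indeed, $Z\cap T$ is a nonempty open subscheme of $Z$, hence dense, so $Z$ is its closure in $U$.

\subsection{Charts}

Let $\mathcal{F}$ be a complete flag $F_0\subsetneq\dots\subsetneq F_r$ and $U_{\mathcal{F}}$ the chart of the chain $F_1,\dots,F_{r-1}$. Choose $b_i\in F_i\setminus F_{i-1}$ for $1\le i\le r$, and consider the $n-1$ characters
\[
y_i=\frac{x_{b_i}}{x_{b_{i+1}}}\quad(1\le i<r),\qquad z_j=\frac{x_j}{x_{b_i}}\quad(j\in F_i\setminus F_{i-1},\ j\ne b_i).
\]
The pairs $\{b_i,b_{i+1}\}$ and $\{j,b_i\}$ are the edges of a spanning tree on $[n]$, so these characters form a basis of the character lattice. Since $b_i\in F_k$ if and only if $i\le k$, the order of $y_i$ along $D_{F_k}$ is $1$ for $i=k$ and $0$ otherwise, and the order of $z_j$ is $0$. Hence $U_{\mathcal{F}}=\operatorname{Spec}K[y_i,z_j^{\pm1}]$, $D_{F_k}\cap U_{\mathcal{F}}=\{y_k=0\}$, and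
\begin{equation}\label{eq:ratio}
x_{b_l}/x_{b_i}=y_ly_{l+1}\cdots y_{i-1}\qquad(l\le i).
\end{equation}
The forms $x_{b_1}|_L,\dots,x_{b_i}|_L$ are a basis of $\Lambda_{F_i}$, because $b_l\notin\operatorname{cl}_M(F_{l-1})$ for each $l$ and $F_i$ has rank $i$. So for $j\in F_i\setminus F_{i-1}$, $j\ne b_i$, we can write $x_j|_L=\sum_{l\le i}c_{jl}\,x_{b_l}|_L$, and $c_{ji}\ne0$ since $j\notin F_{i-1}$. These $n-r$ relations are independent, so they generate $I_L$. Dividing by $x_{b_i}$, we see that $\mathbb{P}L\cap T\subseteq T$ is cut out by the equations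
\begin{equation}\label{eq:local}
z_j=u_j(y),\qquad u_j(y)=c_{ji}+\sum_{l<i}c_{jl}\,y_l\cdots y_{i-1}.
\end{equation}

\begin{proposition}\label{prop:charts}
\begin{enumerate}
\item[(a)] $W_L\cap U_{\mathcal{F}}$ is the closed subscheme of $U_{\mathcal{F}}$ defined by \eqref{eq:local}, and $y_1,\dots,y_{r-1}$ identify it with the open subscheme $\{\prod_ju_j\ne0\}$ of $\mathbb{A}^{r-1}$.
\item[(b)] The charts $U_{\mathcal{F}}$ cover $W_L$, and $D_S\cap W_L=\emptyset$ if $S$ is not a flat.
\item[(c)] $W_L$ is smooth, and for each nontrivial flat $F$ the scheme $D_F\cap W_L$ is an effective Cartier divisor on $W_L$.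
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Eliminating the $z_j$ shows that the subscheme $Z$ defined by \eqref{eq:local} is $\operatorname{Spec}K[y][\prod_ju_j^{-1}]$. It contains the origin, since $u_j(0)=c_{ji}\ne0$, so it is integral. Apply \eqref{eq:criterion}.

(b) Let $\sigma$ be a chain that contains a non-flat $S$. Pick $j\in\operatorname{cl}_M(S)\setminus S$ and write $x_j|_L=\sum_{i\in S}c_ix_i|_L$. Fix $i\in S$ and let $S'$ be in the chain. If $S'\subseteq S$ then $j\notin S'$, and if $S'\supseteq S$ then $i\in S'$; in both cases $(\mathbf{e}_i-\mathbf{e}_j)(S')\ge0$, and for $S'=S$ the value is $1$. So $x_i/x_j$ is regular on $U_\sigma$ and vanishes on $D_S\cap U_\sigma\supseteq O_\sigma$. The identity $1=\sum_{i\in S}c_i\,x_i/x_j$ holds on $\mathbb{P}L\cap T$, hence on the integral scheme $W_L\cap U_\sigma$. At a point of $W_L\cap O_\sigma$ it would read $1=0$. Thus $W_L$ meets only orbits of chains of flats. Each such orbit lies in some $U_{\mathcal{F}}$, and none lies in $D_S$ for a non-flat $S$.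

(c) Smoothness follows from (a) and (b). In the chart of $\mathcal{F}$, the scheme $D_F\cap W_L$ is empty if $F\notin\mathcal{F}$, and it is defined by the nonzero function $y_k$ on an integral scheme if $F=F_k$.
\end{proof}

We write $D_F$ also for the divisor $D_F\cap W_L$ on $W_L$; then $\mathcal{O}_{X_{[n]}}(-D_F)|_{W_L}=\mathcal{O}_{W_L}(-D_F)$. Restricting Lemma~\ref{lem:ops}(a) to $W_L$, where the non-flats contribute nothing, we obtain for every set function $g$ and every $e\in[n]$
\begin{equation}\label{eq:twistW}
\mathcal{L}_{g^-}|_{W_L}\cong\mathcal{L}_g|_{W_L}\Big(-\sum_{F\text{ flat},\ e\in F\ne[n]}D_F\Big).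
\end{equation}

\subsection{Boundary divisors are products}

\begin{proposition}\label{prop:product}
Let $F$ be a nontrivial flat. As closed subschemes of $D_F=X_F\times X_{[n]\setminus F}$,
\[
D_F\cap W_L=W_{L|F}\times W_{L/F}.
\]
\end{proposition}

\begin{proof}
Let $\mathcal{F}$ be a complete flag with $F=F_k$. It determines the complete flags $\mathcal{F}'=(F_0,\dots,F_k)$ of $M|F$ and $\mathcal{F}''=(F_k\setminus F,\dots,F_r\setminus F)$ of $M/F$, and every pair of complete flags arises in this way. The chart $D_F\cap U_{\mathcal{F}}=\{y_k=0\}$ is $U_{\mathcal{F}'}\times U_{\mathcal{F}''}$: the coordinates $y_i$ ($i<k$) and $z_j$ ($j\in F$) involve only variables in $F$ and are those of $\mathcal{F}'$ for the elements $b_1,\dots,b_k$, while $y_i$ ($i>k$) and $z_j$ ($j\notin F$) are those of $\mathcal{F}''$ for $b_{k+1},\dots,b_r$.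

Set $y_k=0$ in \eqref{eq:local}, and let $j\in F_i\setminus F_{i-1}$. If $i\le k$, then $u_j$ involves only $y_1,\dots,y_{i-1}$ and is unchanged; the relation $x_j=\sum_{l\le i}c_{jl}x_{b_l}$ holds on $L|F$, so this is the equation \eqref{eq:local} of $W_{L|F}$. If $i>k$, then the terms with $l\le k$ contain the factor $y_k$, and what remains is $c_{ji}+\sum_{k<l<i}c_{jl}\,y_l\cdots y_{i-1}$. On $L/F$ the forms $x_{b_1},\dots,x_{b_k}$ vanish and $x_j=\sum_{k<l\le i}c_{jl}x_{b_l}$, so this is the equation \eqref{eq:local} of $W_{L/F}$. By Proposition~\ref{prop:charts}(a) the two subschemes agree on each such chart.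

These charts cover $W_{L|F}\times W_{L/F}$ by Proposition~\ref{prop:charts}(b). They cover $D_F\cap W_L$ because each of its points lies in the orbit of a chain of flats containing $F$, and such a chain extends to a complete flag through $F$.
\end{proof}

\section{The wonderful compactification as a divisor}\label{sec:divisor}

Suppose $r<n$. Then the forms $x_i|_L$ satisfy a nontrivial linear relation, and any $e$ that occurs in it is not a coloop. Fix such an $e$ and put $E=[n]\setminus e$. The forms $x_i|_L$, $i\in E$, span $L^\vee$, so the projection $L\to K^E$ is injective. Let $L'$ be its image and $M\setminus e$ the matroid of $L'$; identify $L'^\vee=L^\vee$, and let $\ell\in L'^\vee$ be the form $x_e|_L$. It is nonzero because $M$ is loopless. We forget the equation $x_e=\ell$ and put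
\[
\widetilde{L}=L'\oplus K\subseteq K^E\oplus K^{\{e\}}=K^n,\qquad L=\{x_e=\ell\}\subseteq\widetilde{L},\qquad\dim\widetilde{L}=r+1 .
\]
Among all subspaces of dimension $r+1$ that contain $L$, this one has the advantage that its matroid $\widetilde{M}$ is explicit. Since $\widetilde{L}^\vee=L'^\vee\oplus Kx_e$, the flats of $\widetilde{M}$ are the sets $F$ and $F\cup e$ with $F$ a flat of $M\setminus e$; in particular $\widetilde{M}$ is loopless. Write $W=W_L\subseteq\widetilde{W}=W_{\widetilde{L}}$, and divide the flats $F\ne E$ of $M\setminus e$ into two classes: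
\[
\mathcal{G}=\{F:e\notin\operatorname{cl}_M(F)\},\qquad\mathcal{B}=\{F:e\in\operatorname{cl}_M(F)\}.
\]
The flat $E$ itself satisfies $e\in\operatorname{cl}_M(E)$ because $e$ is not a coloop. The condition $e\in\operatorname{cl}_M(F)$ says that $\ell$ lies in the span of the $x_i$, $i\in F$. In Section~\ref{sec:example}, with $e=3$, the general line has $\mathcal{G}=\{\emptyset,1,2\}$ and $\mathcal{B}=\emptyset$, and the special line has $\mathcal{G}=\{\emptyset,2\}$ and $\mathcal{B}=\{1\}$.

\begin{proposition}\label{prop:divisor}
$W$ is an effective Cartier divisor on $\widetilde{W}$, and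
\[
\mathcal{O}_{\widetilde{W}}(-W)\cong\mathcal{O}_{\widetilde{W}}\Big(-\sum_{F\in\mathcal{G}}D_{F\cup e}\Big).
\]
\end{proposition}

The idea is to compare the forms $x_e$ and $x_e-\ell$. As sections of $\mathcal{O}(\Delta)$, the first vanishes along all $D_{F\cup e}$, and the second vanishes along $W$, but also along those $D_{F\cup e}$ on which $\ell$ vanishes together with $x_e$, namely those with $F\in\mathcal{B}$. We build this common vanishing into the line bundle and check in coordinates that nothing else remains.

\begin{proof}
Define a set function $\mu$ by $\mu(S)=1$ if $S=F\cup e$ with $F\in\mathcal{B}$ or $F=E$, and $\mu(S)=0$ otherwise. Let $\mathcal{M}=\mathcal{L}_\mu|_{\widetilde{W}}$; supermodularity of $\mu$ is not needed. As $\mu([n])=1$, the sections of $\mathcal{M}$ on $\mathbb{P}\widetilde{L}\cap T$ are the elements of degree $1$ of $S_{\widetilde{L}}$, among them $x_e$ and $x_e-\ell$. We show that both extend to sections of $\mathcal{M}$ on $\widetilde{W}$, with divisors $\sum_{F\in\mathcal{G}}D_{F\cup e}$ and $W$. This proves the proposition, since then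 both divisors have line bundle $\mathcal{M}$.

By Proposition~\ref{prop:charts} we may work in the chart $U$ of a complete flag $G_0\subsetneq\dots\subsetneq G_{r+1}$ of $\widetilde{M}$, with elements $b_1,\dots,b_{r+1}$, where $\widetilde{W}\cap U$ is open in $\mathbb{A}^r=\operatorname{Spec}K[y_1,\dots,y_r]$.

\emph{The generator of $\mathcal{M}$.} Let $s$ be the index with $e\in G_s\setminus G_{s-1}$. The set $G_{s-1}\cup e$ is a flat between $G_{s-1}$ and $G_s$, so it equals $G_s$, and $b_s=e$. The $r$ forms $x_{b_i}$, $i\ne s$, are independent and lie in $L'^\vee$, so they are a basis. Write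
\[
\ell=\sum_{i\ne s}a_ix_{b_i},\qquad q=\max\{i:a_i\ne0\},\qquad w=\max(s,q).
\]
Here $q$ exists since $\ell\ne0$, and $2\le w\le r+1$ since $s\ne q$. The flat $G_i\setminus e$ of $M\setminus e$ has rank $i$ if $i<s$ and $i-1$ if $i\ge s$, and this is the number of indices $l\le i$ with $l\ne s$. So the forms $x_{b_l}$ with $l\le i$, $l\ne s$, span the same space as the $x_j$ with $j\in G_i\setminus e$, and
\begin{equation}\label{eq:thresholds}
e\in G_i\iff i\ge s,\qquad e\in\operatorname{cl}_M(G_i\setminus e)\iff i\ge q .
\end{equation}
Hence $\mu(G_i)=1$ if and only if $i\ge w$, that is, if and only if $b_w\in G_i$. So $x_{b_w}$ generates $\mathcal{M}$ on $\widetilde{W}\cap U$.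

\emph{The divisor of $x_e$.} By \eqref{eq:ratio}, $x_e/x_{b_w}$ equals $1$ if $q<s$ and $y_s\cdots y_{q-1}$ if $q>s$. In both cases it is regular with divisor $\sum_{s\le i<q}D_{G_i}$. By \eqref{eq:thresholds}, these $G_i$ are the members of the flag of the form $F\cup e$ with $F\in\mathcal{G}$. So $\operatorname{div}(x_e)=\sum_{F\in\mathcal{G}}D_{F\cup e}$.

\emph{The divisor of $x_e-\ell$.} Again by \eqref{eq:ratio},
\[
\frac{x_e-\ell}{x_{b_w}}=
\begin{cases}
1-\sum_{i\le q}a_i\,y_i\cdots y_{s-1}&(q<s),\\[2pt]
-a_q+y_s\cdots y_{q-1}-\sum_{i<q,\,i\ne s}a_i\,y_i\cdots y_{q-1}&(q>s).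
\end{cases}
\]
This is a polynomial of the form $\kappa+y_{w-1}\varphi$ with $\kappa\in K\setminus0$ and $\varphi\in K[y_1,\dots,y_{w-2}]$. Explicitly, $\kappa=1$ and $\varphi=-\sum_{i\le q}a_i\,y_i\cdots y_{s-2}$ if $q<s$, while $\kappa=-a_q$ and $\varphi=y_s\cdots y_{q-2}-\sum_{i<q,\,i\ne s}a_i\,y_i\cdots y_{q-2}$ if $q>s$; empty products are $1$. Distinct $i$ give distinct monomials, and the coefficient $-a_q$ in the first case and the coefficient $1$ in the second are nonzero, so $\varphi\ne0$. The substitution $y_{w-1}\mapsto-\kappa/\varphi$ gives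
\[
K[y_1,\dots,y_r]/(\kappa+y_{w-1}\varphi)\cong K[y_i:i\ne w-1][\varphi^{-1}],
\]
which is a domain. So the zero scheme $Z$ of $x_e-\ell$ in $\widetilde{W}\cap U$ is an effective Cartier divisor and an open subscheme of an integral hypersurface in $\mathbb{A}^r$. Since $I_L=I_{\widetilde{L}}+(x_e-\ell)$, we have $Z\cap T=\mathbb{P}L\cap T\ne\emptyset$. Thus $Z$ is nonempty, hence integral, and closed in $U$, and \eqref{eq:criterion} gives $Z=W\cap U$. The charts cover $\widetilde{W}\supseteq W$, so $\operatorname{div}(x_e-\ell)=W$.
\end{proof}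

\section{The induction}\label{sec:induction}

We prove $(\mathrm{A}_L)$ and $(\mathrm{B}_L)$ together, by induction on $(n,n-r)$ in the lexicographic order. The case $r=n$ is Proposition~\ref{prop:toric}; it includes $n=1$, where looplessness forces $L=K$. Let $r<n$, and assume both statements for all subspaces with loopless matroid on smaller ground sets, and on ground sets of size $n$ with smaller $n-r$. Keep the notation of Section~\ref{sec:divisor}; the hypothesis applies to $\widetilde{L}$. Let $g$ be supermodular, let $g^*$ denote either $g$ or $g^-$, and put $\mathcal{N}=\mathcal{L}_{g^*}|_{\widetilde{W}}$. In view of the sequence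
\begin{equation}\label{eq:ses}
0\to\mathcal{N}(-W)\to\mathcal{N}\to\mathcal{N}|_W\to0
\end{equation}
we have to control the cohomology of $\mathcal{N}(-W)$. This sheaf is not covered by the inductive hypothesis, but Proposition~\ref{prop:divisor} places it in the middle of a filtration whose ends and quotients are understood.

\subsection{The filtration}

List $\mathcal{G}$ as $F_1,\dots,F_\alpha$ with $|F_a|$ weakly increasing, and then $\mathcal{B}$ as $F_{\alpha+1},\dots,F_\beta$ with $|F_a|$ weakly increasing. This order refines inclusion: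
\begin{equation}\label{eq:order}
F_a\subsetneq F_b\ \Longrightarrow\ a<b .
\end{equation}
Within one class this follows from $|F_a|<|F_b|$. If the classes differ, then $F_a\in\mathcal{G}$ and $F_b\in\mathcal{B}$, because $e\in\operatorname{cl}_M(F_a)$ would imply $e\in\operatorname{cl}_M(F_b)$. For $0\le k\le\beta$ put
\[
\mathcal{N}_k=\mathcal{N}\Big(-\sum_{a\le k}D_{F_a\cup e}\Big),
\]
and for $1\le k\le\beta$ let $\mathcal{Q}_k=\mathcal{N}_{k-1}|_{D_{F_k\cup e}\cap\widetilde{W}}$, so that there are exact sequences
\begin{equation}\label{eq:step}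
0\to\mathcal{N}_k\to\mathcal{N}_{k-1}\to\mathcal{Q}_k\to0 .
\end{equation}
We have $\mathcal{N}_0=\mathcal{N}$, and $\mathcal{N}_\alpha\cong\mathcal{N}(-W)$ by Proposition~\ref{prop:divisor}. The sets $F_1\cup e,\dots,F_\beta\cup e$ are all the flats of $\widetilde{M}$ that contain $e$, other than $[n]$. So \eqref{eq:twistW} gives $\mathcal{N}_\beta\cong\mathcal{L}_{g^-}|_{\widetilde{W}}$ when $g^*=g$.

\begin{lemma}\label{lem:quotients}
For both choices of $g^*$ and all $1\le k\le\beta$, we have $H^i(\mathcal{Q}_k)=0$ for $i>0$.
\end{lemma}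

\begin{proof}
Let $F=F_k$ and $G=F\cup e$, a nontrivial flat of $\widetilde{M}$ with complement $E\setminus F$. By Proposition~\ref{prop:product}, $D_G\cap\widetilde{W}=W_{\widetilde{L}|G}\times W_{\widetilde{L}/G}$. Both subspaces have loopless matroids, and both ground sets are nonempty and smaller than $[n]$ because $e\in G$ and $F\ne E$.

The sheaf $\mathcal{N}_{k-1}$ is the restriction of $\mathcal{L}_{g^*}(-\sum_{a<k}D_{F_a\cup e})$ from $X_{[n]}$, and we first restrict the latter to $D_G=X_G\times X_{E\setminus F}$. By \eqref{eq:order}, no $F_a$ with $a<k$ contains $F$, and every flat $F'\subsetneq F$ of $M\setminus e$ occurs as some $F_a$ with $a<k$. By \eqref{eq:intersect}, the $F_a$ incomparable with $F$ contribute nothing. With Lemma~\ref{lem:ops}(b) and $g^*|G=g|G$, the restriction to $D_G$ is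
\[
\mathcal{L}_{g|G}\Big(-\sum_{F'\subsetneq F}D_{F'\cup e}\Big)\boxtimes\mathcal{L}_{g^*/G},
\]
the sum running over flats $F'$ of $M\setminus e$. The sets $F'\cup e$ are exactly the flats of $\widetilde{M}|G$ that contain $e$, other than $G$. By \eqref{eq:twistW} for $\widetilde{L}|G$,
\[
\mathcal{Q}_k\cong\mathcal{L}_{(g|G)^-}\big|_{W_{\widetilde{L}|G}}\boxtimes\mathcal{L}_{g^*/G}\big|_{W_{\widetilde{L}/G}},
\]
where $g^*/G$ is $g/G$ or $(g/G)^-$. (If $F=\emptyset$, the first factor is a line bundle on a point.) The functions $g|G$ and $g/G$ are supermodular. So the first factor has no higher cohomology by $(\mathrm{B}_{\widetilde{L}|G})$, and the second has none by $(\mathrm{A}_{\widetilde{L}/G})$ or $(\mathrm{B}_{\widetilde{L}/G})$. The K\"unneth formula $H^i(Y\times Y',\mathcal{A}\boxtimes\mathcal{A}')=\bigoplus_{j+j'=i}H^j(Y,\mathcal{A})\otimes H^{j'}(Y',\mathcal{A}')$ for line bundles on proper $K$-schemes finishes the proof, since $i>0$ forces $j>0$ or $j'>0$.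
\end{proof}

Property \eqref{eq:order} was used twice: all smaller flats are already removed, so the first factor receives one full twist, and no larger flat is removed yet, so the second factor receives none.

\subsection{The two directions}

For $(\mathrm{A}_L)$ we need $H^1(\mathcal{N}_\alpha)=0$ in order to lift sections. The sequences \eqref{eq:step} pass the vanishing of $H^1$ from $\mathcal{N}_k$ to $\mathcal{N}_{k-1}$, so we start at the small end $\mathcal{N}_\beta$, which is controlled by $(\mathrm{B}_{\widetilde{L}})$. For $(\mathrm{B}_L)$ the small end is a double twist and is not under control, but only the groups $H^j(\mathcal{N}_\alpha)$ with $j\ge2$ are needed, and their vanishing passes from $\mathcal{N}_{k-1}$ to $\mathcal{N}_k$.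

\begin{proof}[Proof of $(\mathrm{A}_L)$]
Take $g^*=g$. By $(\mathrm{B}_{\widetilde{L}})$, $H^i(\mathcal{N}_\beta)=H^i(\widetilde{W},\mathcal{L}_{g^-})=0$ for $i>0$. The exact sequences $H^i(\mathcal{N}_k)\to H^i(\mathcal{N}_{k-1})\to H^i(\mathcal{Q}_k)$ and Lemma~\ref{lem:quotients} give $H^i(\mathcal{N}_k)=0$ for all $i>0$ and all $k$, by descending induction on $k$. In particular $H^i(\mathcal{N}(-W))=H^i(\mathcal{N}_\alpha)=0$ for $i>0$. In the long exact sequence of \eqref{eq:ses}, the group $H^i(W,\mathcal{L}_g)$ with $i>0$ lies between $H^i(\widetilde{W},\mathcal{L}_g)$, which vanishes by $(\mathrm{A}_{\widetilde{L}})$, and $H^{i+1}(\mathcal{N}(-W))=0$; so it vanishes. In the composite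
\[
H^0(X_{[n]},\mathcal{L}_g)\to H^0(\widetilde{W},\mathcal{L}_g)\to H^0(W,\mathcal{L}_g)
\]
the first map is surjective by $(\mathrm{A}_{\widetilde{L}})$ and the second because $H^1(\mathcal{N}(-W))=0$.
\end{proof}

\begin{proof}[Proof of $(\mathrm{B}_L)$]
Take $g^*=g^-$. By $(\mathrm{B}_{\widetilde{L}})$, $H^j(\mathcal{N}_0)=0$ for $j\ge1$. For $j\ge2$ the exact sequences $H^{j-1}(\mathcal{Q}_k)\to H^j(\mathcal{N}_k)\to H^j(\mathcal{N}_{k-1})$ and Lemma~\ref{lem:quotients} give $H^j(\mathcal{N}_k)=0$ for all $k$, by ascending induction on $k$. In particular $H^j(\mathcal{N}(-W))=H^j(\mathcal{N}_\alpha)=0$ for $j\ge2$. For $i\ge1$ the sequence \eqref{eq:ses} gives the exact sequence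
\[
H^i(\widetilde{W},\mathcal{L}_{g^-})\to H^i(W,\mathcal{L}_{g^-})\to H^{i+1}(\mathcal{N}(-W)),
\]
whose outer terms vanish. Hence $H^i(W,\mathcal{L}_{g^-})=0$.
\end{proof}

This completes the induction and the proof of Theorem~\ref{thm:main}, and with it the proof of Theorem~\ref{thm:conj}.

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Open Problems Session 1, Wednesday},
\texttt{http://archytas.birs.ca/workshops/2023/23w5149/files/open\_questions1.pdf}.

\end{thebibliography}
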